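# Worst-Case and Ideal GMRES for a Jordan Block

## 1. A two-by-two Jordan block, by hand

Take
$$J=\begin{pmatrix}1&1\\0&1\end{pmatrix}$$
and one step of GMRES with starting vector $x_0=0$ and right-hand side $b$, $\|b\|=1$. The residual is $p(J)b$, where $p(z)=1-cz$ and $c\in\mathbb R$ is chosen to make $\|b-cJb\|$ as small as possible. Here
$$p(J)=I-cJ=\begin{pmatrix}1-c&-c\\0&1-c\end{pmatrix}.$$

One can try to bound the residual for all $b$ at once by choosing $c$ so that the matrix norm $\|I-cJ\|$ is small. A matrix $\begin{pmatrix}\alpha&\beta\\0&\alpha\end{pmatrix}$ has singular values $\sigma_1\ge\sigma_2$ with $\sigma_1\sigma_2=\alpha^2$ and $\sigma_1^2+\sigma_2^2=2\alpha^2+\beta^2$. Hence $(\sigma_1-\sigma_2)^2=\beta^2$ and $(\sigma_1+\sigma_2)^2=4\alpha^2+\beta^2$, so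
$$\sigma_1=\tfrac12\bigl(|\beta|+\sqrt{4\alpha^2+\beta^2}\bigr).$$
For $c=\frac35$ we have $\alpha=\frac25$, $\beta=-\frac35$ and $\sigma_1=\frac12(\frac35+1)=\frac45$. So every $b$ has a residual of norm at most $\frac45$.

Can a single $b$ be that bad? For fixed $b$, minimizing over $c$ is a projection onto the line spanned by $Jb$:
$$\min_c\|b-cJb\|^2=1-\frac{(b^TJb)^2}{\|Jb\|^2}.$$
Take for $b$ the right singular vector of $I-\frac35J$ that belongs to $\sigma_1=\frac45$. Since
$$(I-\tfrac35J)^T(I-\tfrac35J)=\tfrac1{25}\begin{pmatrix}4&-6\\-6&13\end{pmatrix},$$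
this is $b=(1,-2)^T/\sqrt5$. Then $b^TJb=1+b_1b_2=\frac35$ and $\|Jb\|^2=\frac15(1+4)=1$, so the minimum is $\sqrt{1-\frac9{25}}=\frac45$. Two things follow. No $c$ gives $\|I-cJ\|<\frac45$, because such a $c$ would also make $\|b-cJb\|<\frac45$. And the bound valid for all $b$ at once is attained by one $b$.

Now change the eigenvalue: let $J=\begin{pmatrix}\lambda&1\\0&\lambda\end{pmatrix}$ with $0<\lambda\le\frac12$. For a unit vector $b$ we have $b^TJb=\lambda+b_1b_2$. The product $b_1b_2$ takes all values in $[-\frac12,\frac12]$ on the unit circle, so there is a unit vector $b$ with $b_1b_2=-\lambda$. For this $b$, $\min_c\|b-cJb\|=1$. On the other hand $c=0$ gives $\|I-cJ\|=1$. The two quantities agree again and equal $1$.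

The recipe "take a maximal singular vector of the optimal matrix" has lost its force here. The optimal matrix is $I$, and every vector is a maximal singular vector of $I$. Most of them are bad choices. For $b=e_1$ we have $Je_1=\lambda e_1$, so $c=1/\lambda$ makes the residual zero. For $\lambda=\frac12$ only $b=\pm(1,-1)^T/\sqrt2$ does the job. The norm of the optimal matrix can be a multiple singular value, and then one must find the right vector in a larger space. For $n\times n$ Jordan blocks and $k$ steps, is there always a right vector?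

## 2. Worst-case GMRES, ideal GMRES, and the statement for Jordan blocks

Throughout, $\|\cdot\|$ is the Euclidean norm of vectors and the induced 2-norm of matrices, and $\pi_k$ is the set of real polynomials $p$ of degree at most $k$ with $p(0)=1$.

**Definition.** For nonsingular $\mathbf A\in\mathbb R^{n\times n}$, *worst-case GMRES* and *ideal GMRES* at step $k$ are
$$\max_{b\in\mathbb R^n,\ \|b\|=1}\ \min_{p\in\pi_k}\|p(\mathbf A)b\|\qquad\text{and}\qquad\min_{p\in\pi_k}\|p(\mathbf A)\|.$$

In worst-case GMRES the polynomial may depend on $b$; in ideal GMRES one polynomial must serve all $b$. Since $\|p(\mathbf A)b\|\le\|p(\mathbf A)\|$ for unit $b$, always worst-case $\le$ ideal. A polynomial $\varphi_k\in\pi_k$ with $\|\varphi_k(\mathbf A)\|=\min_{p\in\pi_k}\|p(\mathbf A)\|$ is the $k$th ideal GMRES polynomial; it exists and is unique when ideal GMRES is positive. In Section 1, $\varphi_1(z)=1-\frac35z$ for $\lambda=1$, and $\varphi_1=1$ for $0<\lambda\le\frac12$.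

Worst-case and ideal GMRES agree if $\mathbf A$ is normal, or if $k=1$, or if $\varphi_k(\mathbf A)$ has a simple maximal singular value (Greenbaum & Gurvits '94, Joubert '94). They do not always agree: Toh '97 has a $4\times4$ example with a strict inequality. For a triangular Toeplitz matrix, worst-case GMRES at step $k$ equals $1$ if and only if ideal GMRES at step $k$ equals $1$ (Faber et al. '96). None of these facts is used in the proofs below.

Let $\mathbf J_\lambda\in\mathbb R^{n\times n}$ have $\lambda$ on the diagonal, $1$ on the superdiagonal and zeros elsewhere. The question, posed in "Ideal GMRES and polynomial numerical hull for a Jordan block", is whether the two quantities coincide for $\mathbf J_\lambda$, for all $n\ge1$, $\lambda>0$ and $1\le k\le n-1$. They do, and the natural setting is slightly larger. Let $S$ be the upper shift, $(Sx)_i=x_{i+1}$ with $x_{n+1}:=0$, and let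
$$\mathcal T_n=\operatorname{span}\{I,S,\dots,S^{n-1}\}$$
be the space of real upper triangular Toeplitz matrices. It is an algebra, since $S^n=0$. As $\mathbf J_\lambda=\lambda I+S$, every $p(\mathbf J_\lambda)$ lies in $\mathcal T_n$.

**Theorem 1.** Let $\mathcal L\subset\mathcal T_n$ be any nonempty affine subspace. Then
$$\max_{b\in\mathbb R^n,\ \|b\|=1}\ \min_{T\in\mathcal L}\|Tb\|=\min_{T\in\mathcal L}\|T\|.$$
In particular, worst-case GMRES equals ideal GMRES for $\mathbf J_\lambda$ for all $n\ge1$, all $\lambda\in\mathbb R$ and all $k\ge1$.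

The last sentence is the case $\mathcal L=\{p(\mathbf J_\lambda):p\in\pi_k\}$, the image of the affine set $\pi_k$ under the linear map $p\mapsto p(\mathbf J_\lambda)$. (For $\lambda=0$ the matrix is singular, and the two quantities are simply defined by the same formulas.)

The extrema exist. The minima are distances from $0$ to affine subspaces of finite-dimensional spaces. The function $b\mapsto\min_{T\in\mathcal L}\|Tb\|$ is an infimum of continuous functions, hence upper semicontinuous, so it attains its supremum on the compact unit sphere.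

Some cases need no theory. If $n=1$ the matrices are scalars and there is nothing to do. If $k\ge n$ and $\lambda\ne0$, then $p(z)=(1-z/\lambda)^n$ lies in $\pi_k$ and $p(\mathbf J_\lambda)=0$, so both sides are $0$. If $\lambda=0$, then $p(S)e_1=p(0)e_1=e_1$ for all $p\in\pi_k$, so $b=e_1$ gives worst-case $\ge1$, while $p=1$ gives ideal $\le1$.

## 3. Dual functionals, and what a multiple singular value spoils

To bound $\min_{T\in\mathcal L}\|T\|$ from below one uses a linear functional that is constant on $\mathcal L$. We recall the two facts needed, over $\mathbb F=\mathbb R$ or $\mathbb C$ because the complex case will be used later. Write $\langle u,v\rangle=v^*u$.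

*Hahn–Banach.* A linear functional on a subspace of a finite-dimensional normed space extends to the whole space with the same norm. Consequently, if $T_0$ has distance $\delta>0$ from a subspace $\mathcal N$, there is a functional $\varphi$ of norm at most $1$ with $\varphi|_{\mathcal N}=0$ and $\varphi(T_0)=\delta$. Indeed, put $\varphi(N+tT_0)=t\delta$ on $\mathcal N+\mathbb FT_0$. Then $|t|\delta\le\|N+tT_0\|$ by definition of the distance; now extend.

*Functionals on matrices are sums of rank-one functionals.* This is the next lemma.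

**Lemma 2.** Let $\varphi:\mathbb F^{n\times n}\to\mathbb F$ be linear with $|\varphi(M)|\le\|M\|$ for all $M$. Then there are orthonormal bases $(u_i)$, $(v_i)$ of $\mathbb F^n$ and numbers $s_i\ge0$ with $\sum_is_i\le1$ and
$$\varphi(M)=\sum_{i=1}^ns_i\langle Mu_i,v_i\rangle\qquad\text{for all }M. \tag{1}$$

*Proof.* Write $\varphi(M)=\operatorname{tr}(Y^*M)$ and take a singular value decomposition $Y=\sum_is_iv_iu_i^*$. Then $\varphi(M)=\sum_is_i\operatorname{tr}(u_iv_i^*M)=\sum_is_iv_i^*Mu_i$. The matrix $M=\sum_iv_iu_i^*$ is unitary, has norm $1$, and gives $\sum_is_i=\varphi(M)\le1$. $\square$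

Now let $\mathcal L=T_0+\mathcal N$ be a real affine space of matrices with $\delta=\min_{\mathcal L}\|T\|>0$, attained at $T_*$. Then $\delta$ is the distance from $T_0$ to $\mathcal N$. Hahn–Banach and Lemma 2 produce
$$\delta=\varphi(T)=\sum_is_i\,v_i^TTu_i\qquad\text{for all }T\in\mathcal L,\qquad\sum_is_i\le1. \tag{2}$$

The first thing to try is to use one of the $u_i$ as right-hand side. Put $T=T_*$ in (2). Each $v_i^TT_*u_i$ is at most $\delta$, so
$$0\le\sum_is_i\bigl(\delta-v_i^TT_*u_i\bigr)=\delta\sum_is_i-\delta\le0 .$$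
Hence $\sum_is_i=1$, and $v_i^TT_*u_i=\delta$ whenever $s_i>0$. For those $i$ we have $\|T_*u_i\|\ge\delta$, so $u_i$ is a right singular vector of $T_*$ for its maximal singular value $\delta$. *If this singular value is simple*, then, the $u_i$ being orthonormal, only one $s_i$ is nonzero, it equals $1$, and (2) reads $\delta=v^TTu\le\|Tu\|$ for all $T\in\mathcal L$. So $b=u$ is a worst-case vector, and the two quantities agree.

If the maximal singular value is multiple, several terms may survive in (2). All that (2) then gives is that for each $T$ *some* $u_i$ with $s_i>0$ satisfies $\|Tu_i\|\ge\delta$, and the index may depend on $T$. The order of "for all $T$" and "there is a vector" is wrong. The difficulty is real already for $n=2$, $k=1$, $\lambda=\frac14$, where $\delta=1$. Consider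
$$\varphi(M)=\tfrac34u_1^TMu_1+\tfrac14u_2^TMu_2,\qquad u_1=\tfrac1{\sqrt2}\begin{pmatrix}1\\-1\end{pmatrix},\quad u_2=\tfrac1{\sqrt2}\begin{pmatrix}1\\1\end{pmatrix}. \tag{3}$$
Clearly $|\varphi(M)|\le\|M\|$. Since $u_1^TSu_1=-\frac12$ and $u_2^TSu_2=\frac12$, we get $\varphi(I)=1$ and $\varphi(S)=-\frac38+\frac18=-\frac14$, hence $\varphi(\mathbf J_{1/4})=0$. So $\varphi=1$ on $\{I-c\,\mathbf J_{1/4}\}$, and $\varphi$ is an admissible dual functional. Yet neither $u_1$ nor $u_2$ is a worst-case vector. We have $u_1^T\mathbf J_{1/4}u_1=-\frac14$ and $\|\mathbf J_{1/4}u_1\|^2=\frac5{16}$, so the residual for $u_1$ has norm $\sqrt{1-\frac15}=\sqrt{4/5}$. Similarly $u_2^T\mathbf J_{1/4}u_2=\frac34$ and $\|\mathbf J_{1/4}u_2\|^2=\frac{13}{16}$, so the residual for $u_2$ has norm $\sqrt{1-\frac9{13}}=\sqrt{4/13}$.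

What saves us is that $\varphi$ is only ever evaluated on $\mathcal T_n$. On this space $\varphi$ is determined by the $n$ numbers $\varphi(I),\varphi(S),\dots,\varphi(S^{n-1})$. Many functionals on $\mathbb R^{n\times n}$ share these numbers, and we may replace $\varphi$ by any of them. The aim is a replacement consisting of a *single* term $y^TMx$ with $\|x\|,\|y\|\le1$.

## 4. Toeplitz matrices and products of polynomials

For $x,y\in\mathbb R^n$ put
$$\hat x(z)=\sum_{i=1}^nx_iz^{n-i},\qquad\check y(z)=\sum_{i=1}^ny_iz^{i-1}.$$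
The product $\hat x\check y$ has degree at most $2n-2$. Let $[z^m]$ denote the coefficient of $z^m$. The terms of $\hat x\check y$ are $y_ix_l\,z^{n-l+i-1}$, and the exponent equals $n-1-j$ exactly when $l=i+j$. Since $y^TS^jx=\sum_iy_ix_{i+j}$ (sum over $1\le i\le n-j$),
$$y^TS^jx=[z^{n-1-j}]\,\hat x(z)\,\check y(z),\qquad0\le j\le n-1. \tag{4}$$
For $n=2$:
$$\hat x\check y=(x_1z+x_2)(y_1+y_2z)=x_2y_1+(x_1y_1+x_2y_2)z+x_1y_2z^2.$$
The constant coefficient is $y^TSx$ and the coefficient of $z$ is $y^Tx$. The coefficient of $z^2$ is not seen by upper triangular Toeplitz matrices.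

So on $\mathcal T_n$ a rank-one functional is a *product* of two polynomials, of which only the coefficients of $z^0,\dots,z^{n-1}$ matter. A sum of rank-one functionals is a sum of products, and a sum of products is just another polynomial. Given $\varphi$ as in (1) with $\mathbb F=\mathbb R$, set
$$h=\sum_is_i\,\hat u_i\,\check v_i. \tag{5}$$
Then by (4)
$$\varphi(S^j)=[z^{n-1-j}]\,h,\qquad0\le j\le n-1. \tag{6}$$
To write $\varphi|_{\mathcal T_n}$ as one rank-one functional we must write $h$, up to degree $n-1$, as one product. The norms must also be controlled, and the right size of $h$ to look at is its mean modulus. Let $\mathbb T$ be the unit circle and write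
$$\int h=\frac1{2\pi}\int_0^{2\pi}h(e^{i\theta})\,d\theta,\qquad\|h\|_1=\int|h|,\qquad\|f\|_2^2=\int|f|^2 .$$
By Parseval, $\|\hat x\|_2=\|x\|$ and $\|\check y\|_2=\|y\|$. By Cauchy–Schwarz,
$$\|h\|_1\le\sum_is_i\|\hat u_i\|_2\|\check v_i\|_2=\sum_is_i\le1. \tag{7}$$

So we want $h=fg$ with $\|f\|_2\|g\|_2\le\|h\|_1$. Splitting the zeros of $h$ arbitrarily into two groups gives a factorization but no control of norms: Cauchy–Schwarz says $\|fg\|_1\le\|f\|_2\|g\|_2$, and we need equality. Equality means that $|f|$ and $|g|$ are proportional on $\mathbb T$; after scaling, $|f|=|g|=|h|^{1/2}$ there. This suggests $f=g=\sqrt h$, which is analytic in the disc if $h$ has no zeros there. Zeros of $h$ inside the disc must first be removed without changing $|h|$ on $\mathbb T$, and all put into one factor. The resulting $f$ and $g$ are usually not polynomials (for example $\sqrt{2+z}=\sqrt2\,(1+\frac z4-\frac{z^2}{32}+\cdots)$). That does no harm: only the first $n$ coefficients are needed, and truncating a power series cannot increase $\sum f_m^2$.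

## 5. F. Riesz factorization with equal norms

Let $\mathbb D$ be the open unit disc. We state the factorization for rational functions, since Section 9 needs that much; for Theorem 1 polynomials suffice. If $f$ is analytic in $\mathbb D$ and continuous on $\overline{\mathbb D}$ with Taylor coefficients $f_m$, then $\sum_m|f_m|^2r^{2m}=\int|f(rz)|^2$ for $r<1$. Letting $r\to1$ gives
$$\sum_m|f_m|^2=\|f\|_2^2. \tag{8}$$

**Lemma 3.** Let $h\not\equiv0$ be a rational function over $\mathbb F$ without poles in $\overline{\mathbb D}$. Then there are functions $f,g$, continuous on $\overline{\mathbb D}$, analytic in $\mathbb D$, with Taylor coefficients in $\mathbb F$, such that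
$$fg=h\ \text{ on }\overline{\mathbb D},\qquad\|f\|_2^2=\|g\|_2^2=\|h\|_1 .$$

*Proof.*

**Step 1: remove the zeros in the disc.** The purpose is to divide $h$ by a function that has the zeros of $h$ in $\mathbb D$ and modulus $1$ on $\mathbb T$. Let $0$, with multiplicity $s\ge0$, and $a_1,\dots,a_r\ne0$, listed with multiplicity, be the zeros of $h$ in $\mathbb D$, and put
$$B(z)=z^s\prod_{i=1}^r\frac{z-a_i}{1-\bar a_iz}.$$
On $|z|=1$ we have $|z-a|=|\bar z-\bar a|=|\bar z(1-\bar az)|=|1-\bar az|$, so $|B|=1$ there. In
$$\frac hB=h\cdot\frac{\prod_i(1-\bar a_iz)}{z^s\prod_i(z-a_i)}$$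
the denominator cancels exactly the zeros of $h$ in $\mathbb D$, and $1-\bar a_iz\neq0$ on $\overline{\mathbb D}$. So $h/B$ is rational, without poles in $\overline{\mathbb D}$ and without zeros in $\mathbb D$. (It may have zeros on $\mathbb T$.) If $\mathbb F=\mathbb R$, the zeros of $h$ are symmetric under conjugation, with multiplicities, so $\overline{B(\bar z)}=B(z)$. Thus $B$ and $h/B$ have real Taylor coefficients.

**Step 2: take a square root.** The purpose is to split what remains into two equal factors, with coefficients in $\mathbb F$. Put $\varepsilon=1$ if $\mathbb F=\mathbb C$, and let $\varepsilon=\pm1$ be the sign of $(h/B)(0)$, a nonzero real number, if $\mathbb F=\mathbb R$. Let $G=\varepsilon h/B$, so $h=\varepsilon BG$. Since $G$ has no zeros in the simply connected domain $\mathbb D$, there is an analytic $f$ in $\mathbb D$ with $f^2=G$. If $\mathbb F=\mathbb R$, then $G(0)>0$ and we choose $f(0)>0$. In this case $\overline{f(\bar z)}$ is also an analytic square root of $\overline{G(\bar z)}=G(z)$ with the same positive value at $0$, so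 it equals $f(z)$. Hence $f$ has real Taylor coefficients.

**Step 3: continuity up to the circle.** This makes boundary integrals meaningful. Let $\zeta\in\mathbb T$. If $G(\zeta)\neq0$, then $G$ is analytic and zero-free in a small disc $D_\zeta$ around $\zeta$ and has an analytic square root there. On the convex, hence connected, set $D_\zeta\cap\mathbb D$ this root is $\pm f$, so $f$ extends continuously to $\zeta$ and nearby points of $\mathbb T$. If $G(\zeta)=0$, then $|f|=|G|^{1/2}\to0$ at $\zeta$, and $f$ extends by $f(\zeta)=0$. So $f$ is continuous on $\overline{\mathbb D}$, and $f^2=G$ there.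

**Step 4: the two factors.** It remains to define $g$ and compute norms. Put $g=\varepsilon Bf$. It is continuous on $\overline{\mathbb D}$, has coefficients in $\mathbb F$, and $fg=\varepsilon Bf^2=\varepsilon BG=h$. On $\mathbb T$ we have $|g|=|f|$ and $|f|^2=|G|=|h|$, so $\|f\|_2^2=\|g\|_2^2=\|h\|_1$. $\square$

## 6. One rank-one functional is enough on $\mathcal T_n$

**Lemma 4.** Let $\varphi:\mathbb R^{n\times n}\to\mathbb R$ be linear with $|\varphi(M)|\le\|M\|$ for all $M$. Then there are $x,y\in\mathbb R^n$ with $\|x\|\le1$, $\|y\|\le1$ and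
$$\varphi(T)=y^TTx\qquad\text{for all }T\in\mathcal T_n .$$

*Proof.*

**Step 1: from $\varphi$ to a polynomial.** We encode $\varphi|_{\mathcal T_n}$ in one polynomial. Take (1) from Lemma 2 and define the real polynomial $h$ by (5). Then (6) holds, and $\|h\|_1\le1$ by (7). If $h=0$, then $\varphi=0$ on $\mathcal T_n$ and $x=y=0$ will do. Assume $h\ne0$.

**Step 2: factor.** We turn the sum of products into one product. Lemma 3 with $\mathbb F=\mathbb R$ gives $f=\sum f_mz^m$ and $g=\sum g_mz^m$ with real coefficients and $fg=h$. By (8), $\sum f_m^2=\sum g_m^2=\|h\|_1\le1$.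

**Step 3: truncate.** We return to vectors of length $n$. Put
$$x_i=f_{n-i},\qquad y_i=g_{i-1},\qquad1\le i\le n .$$
Then $\|x\|^2\le\sum f_m^2\le1$ and likewise $\|y\|\le1$. The polynomials $\hat x=\sum_{m<n}f_mz^m$ and $\check y=\sum_{m<n}g_mz^m$ are the truncations of $f$ and $g$ to degree at most $n-1$. The coefficients of $z^0,\dots,z^{n-1}$ in $fg$ involve only $f_m,g_m$ with $m\le n-1$. So by (6) and (4), for $0\le j\le n-1$,
$$\varphi(S^j)=[z^{n-1-j}]\,h=[z^{n-1-j}]\,fg=[z^{n-1-j}]\,\hat x\check y=y^TS^jx .$$
By linearity $\varphi(T)=y^TTx$ on $\mathcal T_n$. $\square$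

Let us run this on the functional (3), where $n=2$. Here $\hat u_1=\frac1{\sqrt2}(z-1)$, $\check u_1=\frac1{\sqrt2}(1-z)$ and $\hat u_2=\check u_2=\frac1{\sqrt2}(1+z)$, so
$$h=-\tfrac38(z-1)^2+\tfrac18(z+1)^2=-\tfrac14z^2+z-\tfrac14 .$$
Indeed $[z^1]h=1=\varphi(I)$ and $[z^0]h=-\frac14=\varphi(S)$. The zeros are $a=2-\sqrt3$ in $\mathbb D$ and $2+\sqrt3=1/a$ outside. With $B=(z-a)/(1-az)$,
$$\frac hB=-\tfrac14\bigl(z-\tfrac1a\bigr)(1-az)=\frac{(1-az)^2}{4a},\qquad f=\frac{1-az}{2\sqrt a},\qquad g=Bf=\frac{z-a}{2\sqrt a}.$$
This gives $x=y=\bigl(-\tfrac{\sqrt a}2,\ \tfrac1{2\sqrt a}\bigr)^T$. Because $a^2-4a+1=0$, we have $\|x\|^2=\frac{a^2+1}{4a}=1$. Also $x_1x_2=-\frac14$, so $x^T\mathbf J_{1/4}x=\frac14-\frac14=0$. This is exactly a worst-case vector found in Section 1, while $u_1$ and $u_2$ were not.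

## 7. Proof of Theorem 1, and the worst-case vectors it produces

*Proof of Theorem 1.*

**Step 1: the easy inequality.** For $\|b\|=1$ and $T\in\mathcal L$ we have $\|Tb\|\le\|T\|$. Minimizing over $T$ and then maximizing over $b$ gives "$\le$". Let $\delta=\min_{T\in\mathcal L}\|T\|$. If $\delta=0$ there is nothing more to prove, so let $\delta>0$.

**Step 2: a dual functional.** We want a functional of norm at most $1$ equal to $\delta$ on all of $\mathcal L$. Write $\mathcal L=T_0+\mathcal N$ with $\mathcal N$ a linear subspace of $\mathcal T_n$. Then $\delta$ is the distance from $T_0$ to $\mathcal N$ in $(\mathbb R^{n\times n},\|\cdot\|)$. By Hahn–Banach (Section 3) there is a linear $\varphi$ on $\mathbb R^{n\times n}$ with $|\varphi(M)|\le\|M\|$, $\varphi|_{\mathcal N}=0$ and $\varphi(T_0)=\delta$. So $\varphi(T)=\delta$ for all $T\in\mathcal L$.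

**Step 3: one vector for all $T$.** We exchange $\varphi$ for a rank-one functional. With $x,y$ from Lemma 4, for *every* $T\in\mathcal L$,
$$\delta=\varphi(T)=y^TTx\le\|y\|\,\|Tx\|\le\|Tx\| .$$
Hence $x\ne0$. With $b=x/\|x\|$ we get $\|Tb\|\ge\delta/\|x\|\ge\delta$ for all $T\in\mathcal L$. So the left side in Theorem 1 is at least $\delta$. $\blacksquare$

Nothing was assumed about the multiplicity of the maximal singular value of the optimal matrix. The vectors $x,y$ carry more information.

**Proposition 5.** In the situation above with $\delta>0$, let $T_*\in\mathcal L$ have $\|T_*\|=\delta$ (for GMRES, $T_*=\varphi_k(\mathbf J_\lambda)$). Then $\|x\|=\|y\|=1$, $T_*x=\delta y$ and $T_*^Ty=\delta x$. The vector $b=x$ is a worst-case right-hand side, it is a maximal right singular vector of $T_*$, and its GMRES residual is $\delta y$. The vector $y$ is a worst-case vector for the transposed problem.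

*Proof.* We have $\delta=y^TT_*x\le\|y\|\,\|T_*\|\,\|x\|\le\delta$, so $\|x\|=\|y\|=1$. Then
$$\|T_*x-\delta y\|^2=\|T_*x\|^2-2\delta\,y^TT_*x+\delta^2\le\delta^2-2\delta^2+\delta^2=0,$$
so $T_*x=\delta y$. The same computation with $\|T_*^Ty\|\le\delta$ and $x^TT_*^Ty=\delta$ gives $T_*^Ty=\delta x$. By Step 3, $\|Tx\|\ge\delta$ for all $T\in\mathcal L$, and $\|T_*x\|=\delta$. So $b=x$ attains the maximum, and $T_*x=\delta y$ is the element of least norm in the affine set $\{Tx:T\in\mathcal L\}$; such an element is unique, and it is the GMRES residual. Finally $\|T^Ty\|\ge x^TT^Ty=y^TTx=\delta$ for all $T\in\mathcal L$. Since $\|T_*^T\|=\delta$, no unit vector does better for the transposed family. $\square$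

In the first example of Section 1 we have $x=(1,-2)^T/\sqrt5$, $y=(2,-1)^T/\sqrt5$ and $T_*=I-\frac35\mathbf J_1$. One checks directly that $T_*x=\frac45y$ and $T_*^Ty=\frac45x$.

## 8. The rank-one property is equivalent to equality

The proof used only one feature of $\mathcal T_n$: functionals on it are rank-one functionals with the right norm. This feature is also necessary. From here on $\mathbb F=\mathbb R$ or $\mathbb C$; vectors, matrices, polynomials, linear and affine subspaces are over $\mathbb F$. For a linear subspace $\mathcal A\subset\mathbb F^{n\times n}$, $\|\varphi\|$ denotes the norm of $\varphi\in\mathcal A^*$ with respect to the matrix 2-norm.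

**Definition.** $\mathcal A$ has property **(P)** if every $\varphi\in\mathcal A^*$ has the form $\varphi(T)=\langle Tx,y\rangle$ for $T\in\mathcal A$, with $x,y\in\mathbb F^n$ and $\|x\|\,\|y\|\le\|\varphi\|$.

Since $|\langle Tx,y\rangle|\le\|T\|\,\|x\|\,\|y\|$, then automatically $\|x\|\,\|y\|=\|\varphi\|$. Replacing $x,y$ by $tx,t^{-1}y$ with $t>0$ (or by $0,0$ if $\varphi=0$), we may take $\|x\|=\|y\|=\|\varphi\|^{1/2}$.

For example, the real diagonal $2\times2$ matrices have (P). The functional $\varphi(\operatorname{diag}(t_1,t_2))=\alpha t_1+\beta t_2$ has norm $|\alpha|+|\beta|$, and $x=(|\alpha|^{1/2},|\beta|^{1/2})^T$, $y=(\pm|\alpha|^{1/2},\pm|\beta|^{1/2})^T$, with the signs of $\alpha$ and $\beta$, represent it. The space $\mathbb R^{2\times2}$ does not have (P). The functional $\varphi(M)=\frac12\operatorname{tr}M$ has norm $1$, but $M\mapsto y^TMx=\operatorname{tr}\bigl((yx^T)^TM\bigr)$ would require $yx^T=\frac12I$, a matrix of rank $2$. Correspondingly, for $\mathcal L=\{T\in\mathbb R^{2\times2}:\operatorname{tr}T=2\}$ we have $\min_{\mathcal L}\|T\|=1$,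 while for each unit $b$ the matrix $T=2cc^T$ with a unit vector $c\perp b$ lies in $\mathcal L$ and $Tb=0$.

**Theorem 6.** $\mathcal A$ has (P) if and only if
$$\max_{\|b\|=1}\ \min_{T\in\mathcal L}\|Tb\|=\min_{T\in\mathcal L}\|T\|$$
for every nonempty affine subspace $\mathcal L\subset\mathcal A$.

*Proof.*

**Step 1: (P) implies equality.** This repeats Section 7. The inequality "$\le$" is clear. Let $\delta=\min_{\mathcal L}\|T\|>0$ and $\mathcal L=T_0+\mathcal N$. Hahn–Banach on $\mathcal A$ gives $\varphi\in\mathcal A^*$ with $\|\varphi\|\le1$ and $\varphi=\delta$ on $\mathcal L$. By (P), $\varphi(T)=\langle Tx,y\rangle$ with $\|x\|\,\|y\|\le1$, and $x\neq0$ since $\varphi\ne0$. With $b=x/\|x\|$, for all $T\in\mathcal L$,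
$$\delta=|\langle Tx,y\rangle|\le\|Tb\|\,\|x\|\,\|y\|\le\|Tb\| .$$

**Step 2: equality implies (P).** The idea is to apply equality to a level set of $\varphi$. If $\varphi=0$ take $x=y=0$. Otherwise scale to $\|\varphi\|=1$ and let $\mathcal L=\{T\in\mathcal A:\varphi(T)=1\}$. For $T\in\mathcal L$ we have $1=\varphi(T)\le\|T\|$. By compactness there is $T$ with $\|T\|=1$ and $|\varphi(T)|=1$, and after multiplication by a scalar of modulus $1$ it lies in $\mathcal L$. So $\min_{\mathcal L}\|T\|=1$. By hypothesis there is a unit vector $x$ with $\|Tx\|\ge1$ for all $T\in\mathcal L$. If $\varphi(T)\ne0$, then $T/\varphi(T)\in\mathcal L$, so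
$$|\varphi(T)|\le\|Tx\|\qquad\text{for all }T\in\mathcal A, \tag{9}$$
the case $\varphi(T)=0$ being trivial. By (9), $Tx=T'x$ implies $\varphi(T)=\varphi(T')$. So $Tx\mapsto\varphi(T)$ is a well-defined linear functional of norm at most $1$ on the subspace $\mathcal Ax=\{Tx:T\in\mathcal A\}$ of $\mathbb F^n$. Hence it is $\langle\,\cdot\,,y\rangle$ for some $y\in\mathcal Ax$ with $\|y\|\le1$. Thus $\varphi(T)=\langle Tx,y\rangle$ and $\|x\|\,\|y\|\le1=\|\varphi\|$. $\square$

**Lemma 7.** Property (P) passes to (a) linear subspaces; (b) $U\mathcal AU^*$ with $U$ unitary (orthogonal if $\mathbb F=\mathbb R$); (c) direct sums $\mathcal A_1\oplus\dots\oplus\mathcal A_m$ (block diagonal matrices $T_1\oplus\dots\oplus T_m$ with $T_i\in\mathcal A_i$).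

*Proof.* (a) Extend the functional from the subspace to $\mathcal A$ with the same norm and use (P) there.

(b) If $\psi\in(U\mathcal AU^*)^*$, then $\varphi(T)=\psi(UTU^*)$ has the same norm. From $\varphi(T)=\langle Tx,y\rangle$ we get $\psi(UTU^*)=\langle(UTU^*)Ux,Uy\rangle$.

(c) A functional on the direct sum is $\varphi(\oplus T_i)=\sum\varphi_i(T_i)$ with $\varphi_i\in\mathcal A_i^*$. The norm is $\|\oplus T_i\|=\max\|T_i\|$. Choosing each $T_i$ with $\|T_i\|\le1$ and $\varphi_i(T_i)=\|\varphi_i\|$ shows $\sum\|\varphi_i\|\le\|\varphi\|$. Represent $\varphi_i$ by $x_i,y_i$ with $\|x_i\|^2=\|y_i\|^2=\|\varphi_i\|$. Then $x=\oplus x_i$ and $y=\oplus y_i$ represent $\varphi$, and $\|x\|\,\|y\|=\sum\|\varphi_i\|\le\|\varphi\|$. $\square$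

In (c) the norms of the summands add on both sides; this is why direct sums cost nothing.

## 9. Compressions of the shift to $H^2\ominus\Theta H^2$

The argument for $\mathcal T_n$ works for a larger family of algebras, one for each finite Blaschke product.

Let $H^2$ be the space of power series $u=\sum_{m\ge0}u_mz^m$ with $u_m\in\mathbb F$ and $\sum|u_m|^2<\infty$. It is a Hilbert space over $\mathbb F$, which we identify with the functions in $L^2(\mathbb T)$ whose Fourier coefficients lie in $\mathbb F$ and vanish at negative frequencies; $\langle u,v\rangle=\int u\bar v$. By (8), functions that are continuous on $\overline{\mathbb D}$ and analytic in $\mathbb D$, with Taylor coefficients in $\mathbb F$, belong to $H^2$. A rational function over $\mathbb F$ without poles in $\overline{\mathbb D}$ has absolutely summable Taylor coefficients, so multiplication by it maps $H^2$ into itself. We shall use repeatedly that for $u,v\in H^2$ and a polynomial $p$,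
$$\int z\,p\,u\,v=0, \tag{10}$$
because $zpu$ has only frequencies $\ge1$ and $\bar v$ only frequencies $\le0$, so they are orthogonal in $L^2(\mathbb T)$.

Let $\Theta$ be a finite Blaschke product of degree $n\geq 1$ with zeros $a_1,\dots,a_n\in\mathbb D$ (zero allowed, repetition allowed):
$$\Theta=\gamma\,\frac qQ,\qquad q=\prod_{i=1}^n(z-a_i),\quad Q=\prod_{i=1}^n(1-\bar a_iz),\quad|\gamma|=1 .$$
If $\mathbb F=\mathbb R$ we require $\overline{\Theta(\bar z)}=\Theta(z)$; then the zeros are symmetric under conjugation, $q$ and $Q$ are real, and $\gamma=\pm1$. On $\mathbb T$ we have $\overline{z-a}=\bar z(1-\bar az)$, hence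
$$\bar q=\bar z^nQ,\qquad\bar Q=\bar z^nq\qquad\text{on }\mathbb T, \tag{11}$$
and $|\Theta|=1$ there. Multiplication by $\Theta$ is therefore isometric on $H^2$, and $\Theta H^2$ is closed.

**Definition.** Let $K=H^2\ominus\Theta H^2$, let $P$ be the orthogonal projection of $H^2$ onto $K$, and let $S_\Theta u=P(zu)$ for $u\in K$. Viewing $S_\Theta$ as a matrix in an orthonormal basis of $K$, let $\mathcal A_\Theta=\{p(S_\Theta):p\text{ a polynomial over }\mathbb F\}$.

**Lemma 8.** $K=\{r/Q:\ r\text{ a polynomial over }\mathbb F,\ \deg r<n\}$. In particular $\dim K=n$.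

*Proof.* Let $\deg r<n$ and $w\in H^2$. By (11),
$$\langle r/Q,\Theta w\rangle=\bar\gamma\int\frac rQ\cdot\frac{\bar q}{\bar Q}\,\bar w=\bar\gamma\int r\,\bar z^n\,\overline{(w/Q)}=0,$$
since $r\bar z^n$ has only frequencies $-n,\dots,-1$ and $w/Q\in H^2$. So $r/Q\in K$. Conversely let $u\in K$. For $m\ge0$, by (11),
$$\langle Qu,z^{n+m}\rangle=\int u\,Q\bar z^n\,\bar z^m=\int u\,\overline{q\,z^m}=\langle u,qz^m\rangle=0,$$
because $qz^m=\bar\gamma\,\Theta Qz^m\in\Theta H^2$. So $Qu\in H^2$ has no coefficients of index $\ge n$; that is, $Qu$ is a polynomial of degree less than $n$. $\square$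

*Examples.* For $\Theta=z^n$, $K$ is the space of polynomials of degree less than $n$. The operator $S_\Theta$ maps $z^m\mapsto z^{m+1}$ for $m<n-1$ and $z^{n-1}\mapsto0$. In the basis $z^{n-1},\dots,z,1$ it is the upper shift $S$, so $\mathcal A_\Theta$ is the algebra of upper triangular Toeplitz matrices; in the reversed order it is the algebra of lower triangular ones. For $n=1$, $\mathcal A_\Theta=\mathbb F$. For $\Theta=z\,\frac{z-a}{1-az}$ with $0<a<1$, an orthonormal basis of $K$ is $e_1=1$, $e_2=\sqrt{1-a^2}\,\frac z{1-az}$. Here $\langle ze_1,e_1\rangle=0$, $\langle ze_1,e_2\rangle=\sqrt{1-a^2}$, $\langle ze_2,e_1\rangle=0$ and $\langle ze_2,e_2\rangle=(1-a^2)\sum_{m\ge0}a^{2m+1}=a$. So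
$$S_\Theta=\begin{pmatrix}0&0\\\sqrt{1-a^2}&a\end{pmatrix},$$
a matrix that is neither Toeplitz nor normal.

**Proposition 9.** $\mathcal A_\Theta$ has (P). For $\mathbb F=\mathbb R$, the algebra $\mathcal C=\left\{\begin{pmatrix}a&b\\-b&a\end{pmatrix}:a,b\in\mathbb R\right\}$ also has (P).

*Proof.* *The algebra $\mathcal C$.* Such a matrix is $\sqrt{a^2+b^2}$ times an orthogonal matrix, so its norm is $\sqrt{a^2+b^2}$, and $\varphi=\alpha a+\beta b$ has norm $\sqrt{\alpha^2+\beta^2}$. With $x=e_1$ and $y=(\alpha,-\beta)^T$ we get $y^TMx=\alpha a+\beta b$ and $\|x\|\,\|y\|=\sqrt{\alpha^2+\beta^2}$.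

*The algebra $\mathcal A_\Theta$.*

**Step 1: a formula for $p(S_\Theta)$.** We first express matrix entries as integrals. If $w\in H^2$ then $w-Pw\in\Theta H^2$, so $z(w-Pw)\in\Theta H^2$ and $P(zPw)=P(zw)$. By induction $S_\Theta^mu=P(z^mu)$, hence $p(S_\Theta)u=P(pu)$ and
$$\langle p(S_\Theta)u,v\rangle=\langle pu,v\rangle=\int p\,u\,\bar v,\qquad u,v\in K. \tag{12}$$

**Step 2: turn $\bar v$ into an element of $K$.** To get a product of analytic functions, as in Section 4, we need a substitute for $\check y$. For $v\in K$ put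
$$Cv=\Theta\,\bar z\,\bar v\qquad\text{on }\mathbb T .$$
If $v=r/Q$ with $r=\sum_{m<n}r_mz^m$, then by (11)
$$Cv=\gamma\,\frac qQ\,\bar z\,\frac{\bar r}{\bar Q}=\gamma\,\frac{z^{n-1}\bar r}{Q}=\frac{\gamma\sum_{m<n}\bar r_mz^{n-1-m}}{Q}.$$
So $C$ maps $K$ into $K$ by Lemma 8. Since $|Cv|=|v|$ on $\mathbb T$, it preserves norms. Also $C(Cv)=\Theta\bar z\,\overline{\Theta\bar z\bar v}=v$, so $C^2=I$. From $\bar v=\bar\Theta\,z\,Cv$ and (12),
$$\langle p(S_\Theta)u,v\rangle=\int p\,z\,\bar\Theta\,u\,(Cv),\qquad u,v\in K. \tag{13}$$
This plays the role of (4). For $\Theta=z^n$ it picks coefficients out of the product $u\,(Cv)$, and $C$ reverses (and conjugates) coefficients.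

**Step 3: one function for $\varphi$.** As in (5), we encode $\varphi$. The case $\varphi=0$ is trivial, so scale to $\|\varphi\|=1$. Extend $\varphi$ to all $n\times n$ matrices with norm $1$ by Hahn–Banach and apply Lemma 2: $\varphi(T)=\sum_is_i\langle Tu_i,v_i\rangle$ for $T\in\mathcal A_\Theta$, with unit vectors $u_i,v_i\in K$, $s_i\ge0$ and $\sum s_i\le1$. By (13),
$$\varphi(p(S_\Theta))=\int p\,z\,\bar\Theta\,h,\qquad h=\sum_is_i\,u_i\,(Cv_i). \tag{14}$$
By Lemma 8, $h$ equals a polynomial over $\mathbb F$ divided by $Q^2$. So it is rational over $\mathbb F$ and has no poles in $\overline{\mathbb D}$. By Cauchy–Schwarz, $\|h\|_1\le\sum s_i\|u_i\|\,\|Cv_i\|=\sum s_i\le1$. Since $\varphi\ne0$, $h\ne0$.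

**Step 4: factor and project.** We replace $h$ by a single product and return to $K$; the projection plays the role of the truncation. Lemma 3 gives $f,g\in H^2$, continuous on $\overline{\mathbb D}$, with $fg=h$ and $\|f\|_2^2=\|g\|_2^2=\|h\|_1\le1$. Put $x=Pf$, $w=Pg$ and write $f=x+\Theta a$, $g=w+\Theta c$ with $a,c\in H^2$. On $\mathbb T$ we have $a=\bar\Theta(f-x)$ and $c=\bar\Theta(g-w)$. These are continuous, so all products below are integrable. Since $\bar\Theta\Theta=1$ on $\mathbb T$,
$$\int p\,z\,\bar\Theta fg=\int p\,z\,\bar\Theta\,xw+\int p\,z\,\bigl(aw+xc+(\Theta a)c\bigr)=\int p\,z\,\bar\Theta\,xw,$$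
the second integral vanishing by (10), applied to the pairs $(a,w)$, $(x,c)$ and $(\Theta a,c)$.

**Step 5: read off the vectors.** Put $y=Cw\in K$, so $w=Cy$. By (14), Step 4 and (13), $\varphi(p(S_\Theta))=\int p\,z\,\bar\Theta\,x\,(Cy)=\langle p(S_\Theta)x,y\rangle$ for every polynomial $p$. Moreover $\|x\|\le\|f\|_2\le1$ and $\|y\|=\|w\|\le\|g\|_2\le1$. $\square$

## 10. Direct sums: Jordan matrices, normal matrices, and other affine families

**Theorem 10.** Let $A\in\mathbb F^{n\times n}$ be unitarily (orthogonally, if $\mathbb F=\mathbb R$) similar to $A_1\oplus\dots\oplus A_m$, where each $A_i$ is an element of some $\mathcal A_\Theta$ (in particular, an arbitrary triangular Toeplitz matrix, a Jordan block, or a $1\times1$ matrix) or, if $\mathbb F=\mathbb R$, an element of $\mathcal C$. Then for every nonempty affine set $\Pi$ of polynomials of bounded degree over $\mathbb F$,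
$$\max_{b\in\mathbb F^n,\ \|b\|=1}\ \min_{p\in\Pi}\|p(A)b\|=\min_{p\in\Pi}\|p(A)\| .$$

*Proof.* **Step 1: the algebra generated by $A$ has (P).** Let $A=U(A_1\oplus\dots\oplus A_m)U^*$, and let $\mathcal A_i$ be the algebra $\mathcal A_\Theta$ or $\mathcal C$ that contains $A_i$. It contains the identity, so $p(A_i)\in\mathcal A_i$ for every polynomial $p$. Hence $p(A)=U\bigl(p(A_1)\oplus\dots\oplus p(A_m)\bigr)U^*$ lies in $U(\mathcal A_1\oplus\dots\oplus\mathcal A_m)U^*$. By Proposition 9 each $\mathcal A_i$ has (P). By Lemma 7(c), (b) and (a), so does the subspace $\{p(A)\}$.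

**Step 2: the affine family.** To finish, observe that $\mathcal L=\{p(A):p\in\Pi\}$ is a nonempty affine subspace of $\{p(A)\}$, being the image of $\Pi$ under a linear map. Apply Theorem 6. $\blacksquare$

We list what this contains. When $\mathbb F=\mathbb C$, $\pi_k$ is understood over $\mathbb C$.

- With $\Pi=\pi_k$: worst-case GMRES equals ideal GMRES at every step for every Jordan block, every Jordan matrix $\bigoplus_i\mathbf J_{\lambda_i}$ (any sizes and any eigenvalues in $\mathbb F$), every triangular Toeplitz matrix, and every matrix unitarily (orthogonally, if $\mathbb F=\mathbb R$) similar to a direct sum of such blocks.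
- A normal matrix is unitarily similar to a direct sum of $1\times1$ blocks; a real normal matrix is orthogonally similar to a direct sum of $1\times1$ blocks and blocks in $\mathcal C$. So the theorem of Greenbaum & Gurvits '94 and Joubert '94 for normal matrices is a special case.
- With $\Pi$ the set of monic polynomials of degree $k$: the same equality holds for worst-case versus ideal Arnoldi.
- The equality for triangular Toeplitz matrices contains the result of Faber et al. '96 that worst-case GMRES equals $1$ if and only if ideal GMRES equals $1$.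
- By Theorem 6, property (P) of $\{p(A)\}$ is exactly what is needed for equality over all affine families. Hence for a matrix $A$ such as the $4\times4$ example of Toh '97, where worst-case GMRES is strictly smaller than ideal GMRES, the algebra $\{p(A)\}$ fails (P), and $A$ lies outside the class of Theorem 10.
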